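# Strongly closed subalgebras of $B(\ell_1)$ of every order

Throughout, $\mathbb K=\mathbb R$ or $\mathbb C$, $X$ is a Banach space over $\mathbb K$, and $B(X)$ is the algebra of bounded linear operators on $X$.

## 1. One invariant subspace, and invariant subspaces of powers

Start with a closed subspace $M\subset X$, $0\ne M\ne X$, and the algebra
$$\mathcal A(M)=\{T\in B(X): TM\subset M\}.$$
It is not all of $B(X)$: choose $0\neq x\in M$, $y\notin M$ and, by Hahn–Banach, $\varphi\in X^*$ with $\varphi(x)=1$. The rank-one operator $v\mapsto\varphi(v)y$ sends $x\in M$ to $y\notin M$. So one invariant subspace cuts out a proper algebra.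

Now replace $X$ by a power. For $n\ge1$ and a closed subspace $M\subset X^n$ put
$$\mathcal A(M)=\{T\in B(X):(Tx_1,\dots,Tx_n)\in M\text{ for all }(x_1,\dots,x_n)\in M\}.$$
One operator $T$ acts on all coordinates simultaneously. This is a subalgebra.

The **strong topology** on $B(X)$ is that of pointwise convergence of nets. A neighborhood basis of $0$ is given by the sets $U(\varepsilon;x_1,\dots,x_m)=\{T:\|Tx_i\|<\varepsilon,\ i\le m\}$ with $x_1,\dots,x_m$ linearly independent and $\varepsilon>0$. For example, the powers of the left shift on $\ell_1$ all have norm $1$, yet they converge strongly to $0$. The strong closure of a subalgebra is again a subalgebra. The algebra $\mathcal A(M)$ is strongly closed: if $T_\alpha\to T$ strongly and $(x_i)\in M$, then $(T_\alpha x_i)_i\in M$ converges to $(Tx_i)_i$, and $M$ is closed.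

We call $\mathcal A(M)$ *proper* if $\mathcal A(M)\ne B(X)$. This can fail even when $0\ne M\neq X^n$: the diagonal $\{(x,x)\}\subset X^2$ is preserved by every operator.

**Definition.** A strongly closed subalgebra $\mathcal A\subset B(X)$ is *of order $n$* if it is contained in a proper algebra $\mathcal A(M)$ with $M\subset X^n$ closed, and it is not contained in any proper algebra $\mathcal A(M)$ with $M\subset X^k$ closed and $k<n$.

**Proposition 1.** If $0\ne M\ne X$ is a closed subspace, then $\mathcal A(M)$ is a proper strongly closed subalgebra of order $1$.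

*Proof.* Properness and closedness were just shown, and for $n=1$ there is no $k<n$ to exclude. $\square$

What changes for larger $n$? The algebra must be small enough to preserve a nontrivial subspace of $X^n$, and at the same time large enough that no subspace of $X^k$, $k<n$, reveals that it is not everything. The paper "On Strongly Closed Subalgebras of B(X)" asks whether for every natural $n$ there is a Banach space $X$ such that $B(X)$ has a proper strongly closed subalgebra of order $n$. The answer is yes, and one space serves all $n$.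

**Theorem 2.** Let $\mathbb K=\mathbb R$ or $\mathbb C$. For every $n\ge1$, $B(\ell_1)$ contains a proper strongly closed subalgebra of order $n$.

Proposition 1 settles $n=1$.

## 2. Graphs give order two, and no more

For $S\in B(X)$ the graph $\Gamma(S)=\{(x,Sx):x\in X\}\subset X^2$ is closed. An operator $T$ preserves it exactly when $TSx=STx$ for all $x$, so $\mathcal A(\Gamma(S))$ is the commutant $\{S\}'$. If $S$ is not a scalar multiple of the identity, some $x$ has $x,Sx$ linearly independent. A rank-one $T$ with $Tx=0$, $TSx=x$ then does not commute with $S$. So $\mathcal A(\Gamma(S))$ is proper if and only if $S$ is not scalar.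

**Example.** On $X=\mathbb R^2$ let $J$ be rotation by $90^\circ$. Then $\{J\}'=\{\alpha I+\beta J\}$ is proper, and it contains $J$, which leaves no line invariant. If $\{J\}'\subset\mathcal A(M)$ with $M\subset X$, then $M=0$ or $M=X$, and $\mathcal A(M)=B(X)$. So $\{J\}'$ has order $2$.

**Example.** The same argument works for an operator $S$ on $\ell_1$ without a nontrivial closed invariant subspace; the source quotes this as a known example. Such an $S$ is not scalar, $\{S\}'=\mathcal A(\Gamma(S))$ is proper, and since $S\in\{S\}'$ the commutant has no nontrivial closed invariant subspace. Its order is $2$.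

For order $n$ the natural next try is a graph in $n$ coordinates. It fails at once.

**Proposition 3.** Let $S_2,\dots,S_n\in B(X)$ and $M=\{(x,S_2x,\dots,S_nx):x\in X\}\subset X^n$. If $\mathcal A(M)$ is proper, it is contained in a proper $\mathcal A(M')$ with $M'\subset X^2$. So its order, if it has one, is at most $2$.

*Proof.* As above, $\mathcal A(M)=\bigcap_j\{S_j\}'$. If this is not $B(X)$, some $S_j$ is not scalar, and $\mathcal A(M)\subset\mathcal A(\Gamma(S_j))\neq B(X)$. $\square$

So for $n\ge3$ the subspace $M$ must not be parametrized by its first coordinate.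

## 3. Order as a failure of transitivity

We identify $X^k$ with $X\otimes\mathbb K^k$: the tensor $x\otimes v$ is the tuple $(v_1x,\dots,v_kx)$, and $T(x\otimes v)=Tx\otimes v$.

**Definition.** A subalgebra $A\subset B(X)$ is *$r$-transitive* if for all $k\le r$ and all linearly independent $x_1,\dots,x_k\in X$ the set $\{(Tx_1,\dots,Tx_k):T\in A\}$ is dense in $X^k$. ($0$-transitivity is void.)

For example, $B(X)$ is $r$-transitive for all $r$: finite-rank operators, built by Hahn–Banach, send an independent tuple to any prescribed tuple. The algebra $\{J\}'$ on $\mathbb R^2$ is $1$-transitive. It is not $2$-transitive, since $(Te_1,TJe_1)\in\Gamma(J)$ for each of its elements $T$.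

**Lemma 4.** If $A$ is $r$-transitive, $k\le r$, and $M'\subset X^k$ is a closed subspace with $A\subset\mathcal A(M')$, then $M'=X\otimes V$ for a subspace $V\subset\mathbb K^k$. Hence $\mathcal A(M')=B(X)$.

*Proof.* Write $0\ne w\in M'$ as $w=\sum_{i=1}^sx_i\otimes v_i$ with $s$ minimal. Then $(x_i)$ and $(v_i)$ are linearly independent, and $s\le k\le r$. For $T\in A$ we have $\sum_iTx_i\otimes v_i=Tw\in M'$. By transitivity the tuples $(Tx_1,\dots,Tx_s)$ are dense in $X^s$, and $M'$ is closed, so $\sum_iy_i\otimes v_i\in M'$ for all $y_1,\dots,y_s\in X$. In particular $X\otimes v_i\subset M'$ for each $i$. Let $V$ be the span of all $v_i$ that arise in this way from all $w\in M'$. Then $X\otimes V\subset M'$, and $M'\subset X\otimes V$ because each $w$ is a combination of its own $x_i\otimes v_i$. Every operator preserves $X\otimes V$. $\square$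

The theorem will follow from Lemma 4 once we have an $(n-1)$-transitive algebra that preserves some closed $M\subset X^n$ with $\mathcal A(M)$ proper. Nothing has been lost in passing to transitivity:

**Proposition 5.** Let $\dim X\ge2$ and $r\ge1$. A subalgebra $\mathcal A\subset B(X)$ is $r$-transitive if and only if it lies in no proper $\mathcal A(M)$ with $M\subset X^k$ closed, $k\le r$. Hence a proper strongly closed $\mathcal A$ has order $n$ if and only if it is $(n-1)$-transitive but not $n$-transitive.

*Proof.* "Only if" is Lemma 4. Conversely, let $\mathcal A$ lie in no such algebra. Suppose $x=(x_1,\dots,x_k)$, $k\le r$, is linearly independent and $O=\overline{\{(Tx_i)_i:T\in\mathcal A\}}\ne X^k$. Both $O$ and $O_1=O+\mathbb Kx$ are closed. Both are $\mathcal A$-invariant, since $Tx\in O$ for $T\in\mathcal A$. By assumption $\mathcal A(O)=\mathcal A(O_1)=B(X)$. As $x\in O_1$ is an independent tuple, $O_1\supset\{(Sx_i)_i:S\in B(X)\}=X^k$, so $O$ has codimension exactly $1$. But $B(X)=\mathcal A(O)$ is $k$-transitive, so $O=X\otimes V$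 by Lemma 4. Its codimension is $\dim X\cdot(k-\dim V)$, which is not $1$ because $\dim X\ge2$. This is a contradiction.

For the second statement, $\mathcal A$ lies in no proper $\mathcal A(M)$ with $k<n$ if and only if it is $(n-1)$-transitive. Given this, it lies in a proper one with $k=n$ if and only if it is not $n$-transitive. $\square$

An algebra that is $r$-transitive for all $r$ is strongly dense in $B(X)$. So for $\dim X\ge2$ every proper strongly closed subalgebra lies in some proper $\mathcal A(M)$ and has an order. (The source quotes the containment as known; the proof of Theorem 2 does not use it.)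

## 4. Finite-dimensional spaces stop at order two

**Proposition 6.** If $2\le\dim X<\infty$, the orders that occur are: only $1$ if $\mathbb K=\mathbb C$; only $1$ if $\mathbb K=\mathbb R$ and $\dim X$ is odd; exactly $1$ and $2$ if $\mathbb K=\mathbb R$ and $\dim X$ is even.

*Proof.* Order $1$ occurs by Proposition 1. A proper algebra with a nontrivial invariant subspace has order $1$, so let $\mathcal A$ be proper without one. Then $\mathcal A\ne0$, since otherwise every line is invariant. The subspace $\{x:\mathcal Ax=0\}$ is invariant and not $X$, hence $0$. For $x\ne0$ the subspace $\mathcal Ax$ is invariant and nonzero, hence $X$. So $X$ is a simple faithful $\mathcal A$-module. By Schur's lemma its commutant $D$ is a division algebra, finite-dimensional over $\mathbb K$. By Jacobson's density theorem $\mathcal A=\operatorname{End}_D(X)$. Since $\mathcal A$ is proper, $D\ne\mathbb K$. For $\mathbb K=\mathbb C$ this is impossible. For $\mathbb K=\mathbb R$, Frobenius' theorem gives $D\cong\mathbb C$ or $\mathbb H$, so $\dim X$ is even. Any $J\in D\setminus\mathbb R$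 gives $\mathcal A\subset\{J\}'=\mathcal A(\Gamma(J))\ne B(X)$, so the order is $2$.

Conversely, let $\dim X$ be even and $J^2=-I$. Then $\{J\}'=\operatorname{End}_{\mathbb C}(X)$ moves any nonzero vector to any vector, so it has no nontrivial invariant subspace. It equals $\mathcal A(\Gamma(J))$ and is proper, so its order is $2$. $\square$

So orders $\ge3$ need an infinite-dimensional $X$. (On a one-dimensional space no $\mathcal A(M)$ is proper.) **From now on $n\ge2$ is fixed.**

## 5. The orbit of an $n$-tuple, and a bound that asks too much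

Take a unital algebra $A$ and independent vectors $e_1,\dots,e_n$ with span $X_0$. The smallest closed $A$-invariant subspace of $X^n$ containing $(e_1,\dots,e_n)$ is the closure of the orbit $\{(ae_1,\dots,ae_n):a\in A\}$. It is convenient to identify $X^n$ with the space $L(X_0,X)$ of linear maps $X_0\to X$ by
$$W\longleftrightarrow(We_1,\dots,We_n),\qquad \|W\|=\sum_{j=1}^n\|We_j\|.$$
We call the vectors $We_j$ the *columns* of $W$. Operators act on the left, and the orbit becomes $M=\{a|_{X_0}:a\in A\}$.

We want $A$ to be $(n-1)$-transitive and $\overline M$ to be small. A clean way to make $\overline M$ small is to require that *every nonzero $W\in\overline M$ is injective*. This excludes all tuples of rank one. To have it on the closure we need an inequality, and the obvious one is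
$$\|W\|\le c(x)\,\|Wx\|\qquad(W\in M),\quad\text{for each }0\ne x\in X_0.\tag{1}$$
This cannot work.

**Proposition 7.** Let $n\ge2$, let $A$ be $(n-1)$-transitive, and suppose (1) holds with finite constants $c(x)$. Then $n=2$ and $\mathbb K=\mathbb R$.

*Proof.* By continuity (1) holds on $\overline M$. For $x\neq0$ the evaluation $\mathrm{ev}_x:\overline M\to X$, $W\mapsto Wx$, is bounded and bounded below, so its range is closed. The range contains $\{ax:a\in A\}$, which is dense since $A$ is $1$-transitive. So each $\mathrm{ev}_x$ is an isomorphism onto $X$. Put $R=\mathrm{ev}_{e_2}\mathrm{ev}_{e_1}^{-1}\in B(X)$. For each $\lambda\in\mathbb K$ the operator $R-\lambda=\mathrm{ev}_{e_2-\lambda e_1}\mathrm{ev}_{e_1}^{-1}$ is invertible.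

If $\mathbb K=\mathbb C$, then $R$ has empty spectrum, which is impossible. If $\mathbb K=\mathbb R$, then $R$ is at least not scalar. Let $T\in A$, $y\in X$, and $W=\mathrm{ev}_{e_1}^{-1}y$. Since $TW\in\overline M$, we get $RTy=R(TWe_1)=TWe_2=TRy$. So $A\subset\{R\}'=\mathcal A(\Gamma(R))$, which is proper. By Lemma 4, $A$ is not $2$-transitive, so $n-1<2$. $\square$

In other words, (1) makes $\overline M$ a graph, and Section 2 told us that graphs are useless for $n\ge3$.

To see what injectivity can survive, look at what transitivity demands. For given independent $x_1,\dots,x_{n-1}$ the algebra must contain an operator $T$ with $Tx_1\approx\delta e_p$ and $Tx_i\approx0$ for $i\ge2$. Let $V$ be an isometry onto a region of $X$ that is not used otherwise, and let $G$ be a rank-one operator with $Gx_1=\delta e_p$, $Gx_i=0$ for $i\geq 2$.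

* $T=V+G$ keeps a full copy of its argument, but $Tx_1$ is not close to a multiple of $e_p$.
* $T_\varepsilon=\varepsilon V+G$ has $T_\varepsilon x_1\to\delta e_p$ as $\varepsilon\to0$. But if such operators are in $A$ for all $\varepsilon$, then their restrictions to $X_0$ converge to $G|_{X_0}$, and if this is nonzero (as for $x_1=e_1$), $\overline M$ contains a map of rank one.

The way out is to damp by $\varepsilon$ *only on* $E=\operatorname{span}(x_1,\dots,x_{n-1})$. The rank-one part will see only the $E$-component $U\in L(X_0,E)$ of an orbit element $Z$. Since $\dim E=n-1<n=\dim X_0$, **the map $U$ has a kernel**. If $Z$ is quantitatively injective, then $Z$ cannot be close to $U$: a definite part of $Z$ lies outside $E$, and that part is copied by $V$ undamped. It pays for the leak through $G$.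

The quantitative injectivity must be weaker than (1). With $\pi_m$ suitable finite-rank coordinate projections, we shall prove, for $\|x\|=1$,
$$\|\pi_mW\|\le\tfrac12\|(1-\pi_m)W\|+c_m\|\pi_mWx\|\qquad(m\ge0).$$
The constants $c_m$ may grow as fast as they like: if $Wx=0$, they multiply $0$, and $m\to\infty$ gives $\|W\|\le0$. The tail on the right absorbs the infinitely many operators that $\pi_m$ does not resolve.

## 6. Words, levels and isometric shifts

This section builds $X$, with room for infinitely many copies of itself inside it.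

Let $B$ be the set of formal symbols generated by: $e_1,\dots,e_n\in B$, and $[i,b]\in B$ whenever $i\in\mathbb N=\{1,2,\dots\}$ and $b\in B$. These are words in the letters $1,2,\dots$ applied to some $e_j$. The set $B$ is countably infinite. Put $X=\ell_1(B)\cong\ell_1$, with unit vector basis $B$. Define
$$\operatorname{lev}(e_j)=0,\qquad\operatorname{lev}([i,b])=\max(i,1+\operatorname{lev}(b)).$$
For example, $\operatorname{lev}([3,[1,e_2]])=\max(3,2)=3$, while $\operatorname{lev}([1,[3,e_2]])=\max(1,4)=4$.

Let $X_m$ be the span of the symbols of level $\le m$, $\pi_m:X\to X_m$ the coordinate projection, and $X_\infty=\bigcup_mX_m$, which is dense. Let $V_i:X\to X$ be the isometry with $V_ib=[i,b]$. Each symbol is some $e_j$ or starts with exactly one letter $i$, so $X$ is the $\ell_1$-direct sum of $X_0$ and all $V_iX$, $i\ge1$. Symbols $[i,b]$ have level $\ge1$, so $X_0=\operatorname{span}(e_1,\dots,e_n)$ with the $\ell_1$-norm. For $m\ge1$, $[i,b]$ has level $\le m$ if and only if $i\le m$ and $\operatorname{lev}(b)\le m-1$. Hence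
$$X_m=X_0\oplus\bigoplus_{i\le m}V_iX_{m-1}\quad(m\ge1),\tag{2}$$
$$\pi_mV_i=V_i\pi_{m-1}\ \ (i\le m,\ m\ge1),\qquad\pi_mV_i=0\ \ (i>m\ge0).\tag{3}$$
By (2) and induction each $X_m$ is finite-dimensional.

Norms add up: $\|v\|=\|\pi_mv\|+\|(1-\pi_m)v\|$, and norms are additive over the summands $X_0,V_1X,V_2X,\dots$. Applied column by column, the same holds for $W\in L(X_0,X)$. Also $\|TW\|\le\|T\|\|W\|$, and if $x\in X_0$, $\|x\|=1$, then $\|Wx\|\le\max_j\|We_j\|\le\|W\|$. Let $z\in L(X_0,X)$ be the inclusion; then $\|z\|=n$ and $\|zx\|=1$.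

## 7. The operators $T_l$: record, damp, leak

**General form.** For $l=1,2,\dots$ put
$$T_l=V_l\hat S_l+G_l,\qquad\hat S_l=S_l\pi_{l-1}+(1-\pi_{l-1}),\qquad G_lv=g_l(v)\,y_l,\quad g_l=f_l\circ\pi_{l-1},\tag{4}$$
where $S_l$ is an invertible operator on $X_{l-1}$, $f_l\in X_{l-1}^*$, $y_l\in\{e_1,\dots,e_n\}$ and $\|f_l\|+\|S_l\|\le1$. The term $V_l\hat S_l$ records the argument in the summand $V_lX$, which belongs to $l$ alone. The term $G_l$ leaks into $X_0$.

Since $S_l$ maps $X_{l-1}$ to itself,
$$\|G_lv\|+\|\hat S_lv\|\le(\|f_l\|+\|S_l\|)\|\pi_{l-1}v\|+\|(1-\pi_{l-1})v\|\le\|v\|,\tag{5}$$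
so $\|T_l\|\le1$. Four facts follow from (4).

* $\hat S_l$ is invertible, with inverse $S_l^{-1}\pi_{l-1}+(1-\pi_{l-1})$.
* If $j\ge l-1$, then $\hat S_l$ commutes with $\pi_j$: both products equal $S_l\pi_{l-1}+\pi_j-\pi_{l-1}$.
* If $j\ge l-1$, then $\hat S_l$ is the identity on $(1-\pi_j)X$ and maps $X_j$ onto $X_j$.
* If $j\ge l-1$, then $G_l=G_l\pi_j$.

**Constants.** Put $c_0=n$ and, for $m\ge1$,
$$s_m=\max\bigl(1,\max_{l\le m}\|\hat S_l^{-1}\|\bigr),\qquad c_m=n+(n+c_{m-1})s_m,$$
$$L=2(n+1),\qquad\lambda=\frac1{4n},\qquad\delta_k=\frac1{16n^2(1+c_k)L}.\tag{6}$$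
Note that $c_m\ge n$, and that $c_m$ depends only on $S_1,\dots,S_m$.

**Tasks.** A *task* is a tuple $(k;x_1,\dots,x_{n-1};p;r)$ with $k\ge0$, $1\le p\le n$, $r\in\mathbb N$, and linearly independent $x_i\in X_\infty$ with rational (if $\mathbb K=\mathbb C$: Gaussian rational) coordinates such that
$$\|(1-\pi_k)u\|\le\|\pi_ku\|\qquad\text{for all }u\in\operatorname{span}(x_1,\dots,x_{n-1}).\tag{7}$$
It asks for an operator that sends $x_1$ close to a multiple of $e_p$ and the other $x_i$ close to $0$, with precision governed by $1/r$. Condition (7) says that at least half of each vector of the span is visible at level $k$. There are countably many tasks. Fix a sequence of tasks in which each occurs infinitely often.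

**Choice at stage $l$.** Consider the $l$-th task of the sequence. If $k>l-1$ or some $x_i\notin X_{l-1}$, call it not admissible and put $f_l=0$, $S_l=I$, $y_l=e_1$. Otherwise proceed as follows.

* Let $E=\operatorname{span}(x_1,\dots,x_{n-1})\subset X_{l-1}$, so $\dim E=n-1$.
* Let $P:X_{l-1}\to E$ be a projection with $\|P\|\le n-1$. It exists by Auerbach's lemma: $E$ has a basis of unit vectors whose coordinate functionals have norm $1$; extend these to $X_{l-1}$ by Hahn–Banach.
* Let $d=\operatorname{dist}(x_1,\operatorname{span}(x_2,\dots,x_{n-1}))>0$, and let $\psi\in E^*$ satisfy $\psi(x_1)=d$, $\psi(x_i)=0$ for $i\ge2$. Then $\|\psi\|\le1$, since $|t|d\le\|tx_1+u\|$ for all $t\in\mathbb K$ and $u\in\operatorname{span}(x_2,\dots,x_{n-1})$. (For $n=2$, $d=\|x_1\|$.)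
* With $\varepsilon=1/r$ put
$$S_l=\lambda\bigl((1-P)+\varepsilon P\bigr),\qquad f_l=\delta_k\,\psi\circ P,\qquad y_l=e_p.$$

This is legitimate: $k\le l-1$, so $c_k$ and $\delta_k$ are already determined by $S_1,\dots,S_k$. The operator $S_l$ has inverse $\lambda^{-1}((1-P)+\varepsilon^{-1}P)$. Since $\|1-P\|\le n$, we have $\|S_l\|\le\lambda(2n-1)\le\frac12$ and $\|f_l\|\le\delta_k(n-1)\le\frac12$, as (4) requires. Since $x_i\in E$ gives $S_lx_i=\lambda\varepsilon x_i$,
$$T_lx_1=\delta_kd\,e_p+\tfrac\lambda rV_lx_1,\qquad T_lx_i=\tfrac\lambda rV_lx_i\quad(i\ge2).\tag{8}$$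
As each task recurs infinitely often, each is admissible at some stage.

Two features matter. Only $E$ is damped by $\varepsilon$. And the size $\delta_k$ of the leak depends neither on $r$ nor on the stage $l$, only on the level $k$ from which $E$ is visible. This will be needed in Section 10, where general vectors are approximated by rational ones: the approximation error is divided by $\delta_k$, so $\delta_k$ has to be known before the approximation is chosen.

**Example.** Let $n=2$ and consider the task $(0;e_1;1;r)$. Condition (7) holds, since $E=\mathbb Ke_1\subset X_0$. At an admissible stage $l$ take for $P$ the coordinate projection onto $e_1$. Here $d=1$, $c_0=2$, $L=6$, $\lambda=\frac18$, $\delta_0=\frac1{1152}$, and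
$$T_le_1=\delta_0e_1+\tfrac1{8r}V_le_1,\qquad T_le_2=\tfrac18V_le_2.$$
For $W=T_lz$ and $x=e_2$ we have $\pi_0Wx=0$, yet $\|\pi_0W\|=\delta_0\ne0$. The tail pays: $\|(1-\pi_0)W\|=\frac18(1+\frac1r)$ exceeds $2\delta_0$ for every $r$, because $e_2$ was not damped.

**The algebra and the orbit.** Let $A_d$ be the span of all products of at most $d$ of the operators $T_1,T_2,\dots$, including the empty product $1$, and $A=\bigcup_dA_d$. Then $A$ is a unital subalgebra of $B(X)$, and for $d\ge1$, $A_d=\mathbb K1+\sum_lT_lA_{d-1}$ (finite sums). Put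
$$M_d=\{a|_{X_0}:a\in A_d\}\subset L(X_0,X),\qquad M=\bigcup_dM_d.$$
So $M_0=\mathbb Kz$, and each $W\in M_d$, $d\ge1$, has the form $W=\alpha z+\sum_lT_lZ_l$ with $\alpha\in\mathbb K$, $Z_l\in M_{d-1}$, and only finitely many $Z_l\ne0$.

## 8. The inequality that controls the orbit

**Proposition 8.** For all $W\in M$, $m\ge0$ and $x\in X_0$ with $\|x\|=1$,
$$\|\pi_mW\|\le\tfrac12\|(1-\pi_m)W\|+c_m\|\pi_mWx\|.\tag{9}$$

*Proof.* We use induction on $d$, where $W\in M_d$; for each $d$ all $m$ and all $x$ are treated together. For $d=0$, $W=\alpha z$ has $\|\pi_mW\|=n|\alpha|$, $(1-\pi_m)W=0$ and $\|\pi_mWx\|=|\alpha|$, so (9) reads $n|\alpha|\le c_m|\alpha|$, which is true. Let $d\ge1$ and assume (9) on $M_{d-1}$ for all $m$ and $x$.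

**Step 1: the leak is small compared with the record.** This step turns the dimension count $\dim E<n$ into an estimate. We show that for all $l$ and all $Z\in M_{d-1}$
$$\|G_lZ\|\le L^{-1}\|\hat S_lZ\|.\tag{10}$$
If stage $l$ was not admissible, then $G_l=0$. Otherwise, with the notation of that stage, put
$$v=\pi_{l-1}Z,\quad s=(1-\pi_{l-1})Z,\quad U=Pv\in L(X_0,E),\quad H=v-U,\qquad\text{so } Z=U+H+s.$$

*The kernel vector.* Since $\dim E=n-1<\dim X_0$, there is $x\in X_0$ with $\|x\|=1$ and $Ux=0$. Write $\pi=\pi_k$. As $k\le l-1$, $\pi s=0$. So $\pi Zx=\pi Hx$ and $\|\pi Zx\|\le\|H\|$.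

*The induction hypothesis at level $k$.* Condition (7), applied to the columns of $U$, gives $\|(1-\pi)U\|\le\|\pi U\|$. Apply (9) to $Z$ with $m=k$ and this $x$. Since $\pi Z=\pi U+\pi H$,
$$\|\pi U\|-\|\pi H\|\le\|\pi Z\|\le\tfrac12\|(1-\pi)Z\|+c_k\|\pi Zx\|\le\tfrac12\bigl(\|\pi U\|+\|(1-\pi)H\|+\|s\|\bigr)+c_k\|H\|.$$
Move $\frac12\|\pi U\|$ to the left, and use $\|\pi H\|+\frac12\|(1-\pi)H\|\le\|H\|$. After doubling,
$$\|\pi U\|\le2(1+c_k)\|H\|+\|s\|,\qquad\|U\|\le2\|\pi U\|\le4(1+c_k)\|H\|+2\|s\|.$$
So the part $U$ seen by the leak is dominated by the part of $Z$ outside $E$.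

*The part outside $E$ is not damped.* We have $S_lv=\lambda(H+\varepsilon U)$, and $(1-P)H=H$, $(1-P)U=0$. Hence $H=(1-P)(H+\varepsilon U)=\lambda^{-1}(1-P)S_lv$ and
$$\|H\|\le n\lambda^{-1}\|S_lv\|=4n^2\|S_lv\|,$$
with no dependence on $\varepsilon$. Therefore
$$\|U\|\le16n^2(1+c_k)\|S_lv\|+2\|s\|\le16n^2(1+c_k)\bigl(\|S_lv\|+\|s\|\bigr)=16n^2(1+c_k)\|\hat S_lZ\|.$$
The last equality holds because $\hat S_lZ=S_lv+s$, where $S_lv$ has columns in $X_{l-1}$ and $s$ in $(1-\pi_{l-1})X$. Finally
$$\|G_lZ\|=\sum_j\delta_k|\psi(Ue_j)|\le\delta_k\|U\|\le L^{-1}\|\hat S_lZ\|,$$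
by the choice of $\delta_k$ in (6). This is (10).

**Step 2: split $W$ along the summands.** The purpose is to compute every term of (9) exactly; here the $\ell_1$-sum is used. Let $W=\alpha z+\sum_lT_lZ_l\in M_d$ with $Z_l\in M_{d-1}$. Then
$$W=\Bigl(\alpha z+\sum_lG_lZ_l\Bigr)+\sum_lV_l\hat S_lZ_l,$$
where the bracket lies in $L(X_0,X_0)$ and is fixed by $\pi_m$. For $l\le m$ we have $l-1\le m-1$, so (3) gives $\pi_mV_l\hat S_l=V_l\pi_{m-1}\hat S_l=V_l\hat S_l\pi_{m-1}$. For $l>m$, $\pi_mV_l=0$. Thus
$$\pi_mW=\Bigl(\alpha z+\sum_lG_lZ_l\Bigr)+\sum_{l\le m}V_l\hat S_l\pi_{m-1}Z_l.\tag{11}$$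
Subtract this from $W$ and use $\hat S_l(1-\pi_{m-1})=1-\pi_{m-1}$ for $l\le m$:
$$\|(1-\pi_m)W\|=\sum_{l\le m}\|(1-\pi_{m-1})Z_l\|+\sum_{l>m}\|\hat S_lZ_l\|.\tag{12}$$
Evaluate (11) at $x$:
$$N:=\|\pi_mWx\|=\Bigl\|\alpha x+\sum_lG_lZ_lx\Bigr\|+\sum_{l\le m}\|\hat S_l\pi_{m-1}Z_lx\|.\tag{13}$$
For $m=0$ the sums over $l\le m$ are empty.

**Step 3: bound $|\alpha|$.** This step recovers $\alpha$ from $\pi_mWx$, up to leaks from stages beyond $m$. By (13) and the definition of $s_m$,
$$\sum_{l\le m}\|\pi_{m-1}Z_lx\|\le s_m\sum_{l\le m}\|\hat S_l\pi_{m-1}Z_lx\|\le s_mN.\tag{14}$$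
For $l\le m$, $G_lZ_l=G_l\pi_{m-1}Z_l$, and $\|g_l\|\le\|f_l\|\le1$, so $\sum_{l\le m}\|G_lZ_lx\|\le s_mN$. For $l>m$, $\|G_lZ_lx\|\le\|G_lZ_l\|$. As $\|x\|=1$,
$$|\alpha|=\|\alpha x\|\le\Bigl\|\alpha x+\sum_lG_lZ_lx\Bigr\|+\sum_l\|G_lZ_lx\|\le N+s_mN+\sum_{l>m}\|G_lZ_l\|,\tag{15}$$
where the term $s_mN$ is absent if $m=0$.

**Step 4: assemble.** By (11), and by (5) applied to the columns of $\pi_{m-1}Z_l$,
$$\|\pi_mW\|\le n|\alpha|+\sum_{l>m}\|G_lZ_l\|+\sum_{l\le m}\bigl(\|G_l\pi_{m-1}Z_l\|+\|\hat S_l\pi_{m-1}Z_l\|\bigr)\le n|\alpha|+\sum_{l>m}\|G_lZ_l\|+\sum_{l\le m}\|\pi_{m-1}Z_l\|.$$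
Let $m\ge1$. For the last sum use the induction hypothesis at level $m-1$,
$$\|\pi_{m-1}Z_l\|\le\tfrac12\|(1-\pi_{m-1})Z_l\|+c_{m-1}\|\pi_{m-1}Z_lx\|,$$
together with (14); for $n|\alpha|$ use (15). This gives
$$\|\pi_mW\|\le(n+ns_m+c_{m-1}s_m)N+(n+1)\sum_{l>m}\|G_lZ_l\|+\tfrac12\sum_{l\le m}\|(1-\pi_{m-1})Z_l\|.$$
By (10) and $L=2(n+1)$, $(n+1)\sum_{l>m}\|G_lZ_l\|\le\frac12\sum_{l>m}\|\hat S_lZ_l\|$. By (12) the last two terms together are at most $\frac12\|(1-\pi_m)W\|$, and the coefficient of $N$ is $c_m$. This is (9).

For $m=0$ the sums over $l\le m$ and the term $s_mN$ are absent. The same estimate gives $\|\pi_0W\|\le nN+(n+1)\sum_{l>0}\|G_lZ_l\|\le c_0N+\frac12\|(1-\pi_0)W\|$. $\square$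

Note the division of labor. Stages $l\le m$ are finitely many, and their damping is paid for by $s_m$, hence by $c_m$. Stages $l>m$ have unbounded $r$, and (10) charges their leaks to the tail, with a constant independent of $r$.

## 9. The closed orbit has only injective nonzero elements

**Corollary 9.** Every nonzero $W\in\overline M$ is an injective map $X_0\to X$.

*Proof.* For fixed $m$ and $x$ both sides of (9) are continuous in $W$, so (9) holds on $\overline M$. If $Wx=0$ with $\|x\|=1$, then $\|\pi_mW\|\le\frac12\|(1-\pi_m)W\|$ for all $m$. As $m\to\infty$, $\pi_mW\to W$ and $(1-\pi_m)W\to0$. So $\|W\|\le0$. $\square$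

**Proposition 10.** $A\subset\mathcal A(\overline M)$, and $\mathcal A(\overline M)$ is proper.

*Proof.* For $a,b\in A$ we have $b(a|_{X_0})=(ba)|_{X_0}\in M$. So $M$ is $A$-invariant, and hence so is $\overline M$. Now let $R\in B(X)$ have rank one with $Re_1\ne0$. Then $Rz=R|_{X_0}$ is nonzero of rank one, hence not injective, since $\dim X_0=n\ge2$. By Corollary 9, $Rz\notin\overline M$, although $z\in M$. So $R\notin\mathcal A(\overline M)$. $\square$

## 10. The algebra $A$ is $(n-1)$-transitive

**Lemma 11.** For linearly independent $x_1,\dots,x_{n-1}\in X$, $1\le p\le n$ and $\eta>0$ there is $a\in A$ with $\|ax_1-e_p\|<\eta$ and $\|ax_i\|<\eta$ for $i\ge2$.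

*Proof.* **Step 1: fix the level $k$ before approximating.** Let $E=\operatorname{span}(x_1,\dots,x_{n-1})$, let $\mu>0$ be such that $\|\sum c_ix_i\|\ge\mu\sum|c_i|$ for all scalars $c_i$, and let $d=\operatorname{dist}(x_1,\operatorname{span}(x_2,\dots,x_{n-1}))>0$. For $u=\sum c_ix_i$,
$$\|(1-\pi_k)u\|\le\sum|c_i|\,\|(1-\pi_k)x_i\|\le\mu^{-1}\max_i\|(1-\pi_k)x_i\|\,\|u\|.$$
So we can fix $k$ with $\|(1-\pi_k)u\|\le\frac14\|u\|$, hence $\|\pi_ku\|\ge\frac34\|u\|$, for all $u\in E$.

**Step 2: approximate by a task.** We want rational vectors near the $x_i$ that satisfy (7) with this same $k$. Let $0<\rho\le\min(1,\mu/4)$, and choose $x_i'\in X_\infty$ with (Gaussian) rational coordinates and $\|x_i-x_i'\|<\rho$. For $u=\sum c_ix_i$ and $u'=\sum c_ix_i'$,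
$$\|u-u'\|\le\rho\sum|c_i|\le(\rho/\mu)\|u\|\le\tfrac14\|u\|.$$
This has three consequences.

* The $x_i'$ are linearly independent: $u'=0$ forces $\|u\|\le\frac14\|u\|$, so $u=0$.
* $\|(1-\pi_k)u'\|\le\frac14\|u\|+\frac14\|u\|=\frac12\|u\|$ and $\|\pi_ku'\|\ge\frac34\|u\|-\frac14\|u\|=\frac12\|u\|$. So (7) holds for the $x_i'$.
* $d'=\operatorname{dist}(x_1',\operatorname{span}(x_2',\dots,x_{n-1}'))\ge\frac34d$, since $\|u'\|\ge\frac34\|u\|\ge\frac34d$ when $c_1=1$.

So $(k;x_1',\dots,x_{n-1}';p;r)$ is a task for every $r\in\mathbb N$.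

**Step 3: use the operator of that task.** Take an admissible stage $l$ at which this task is treated, and put $a=(\delta_kd')^{-1}T_l\in A$. By (8), applied to the $x_i'$,
$$ax_1-e_p=a(x_1-x_1')+\frac{\lambda}{\delta_kd'r}V_lx_1',\qquad ax_i=a(x_i-x_i')+\frac{\lambda}{\delta_kd'r}V_lx_i'\quad(i\ge2).$$
Since $\|T_l\|\le1$, $\lambda\le1$, $\|x_i'\|\le\|x_i\|+1$ and $d'\ge\frac34d\ge\frac12d$, all these vectors have norm at most
$$\frac2{\delta_kd}\Bigl(\rho+\frac{1+\max_j\|x_j\|}r\Bigr).$$
Here $\delta_k$ and $d$ do not depend on $\rho$ and $r$. So the bound is $<\eta$ for small $\rho$ and large $r$. $\square$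

**Lemma 12.** $Y:=\operatorname{span}\{ae_p:a\in A,\ 1\le p\le n\}$ contains $X_\infty$.

*Proof.* $Y$ is $A$-invariant, and $X_0\subset Y$ since $1\in A$. Suppose $m\ge1$ and $X_{m-1}\subset Y$. Let $i\le m$ and $v\in X_{m-1}$. Since $i-1\le m-1$, $\hat S_i$ maps $X_{m-1}$ onto itself, so $v=\hat S_iu$ with $u\in X_{m-1}\subset Y$. By (4), $V_iv=T_iu-g_i(u)y_i$. The first term is in $Y$ by invariance and the second because $y_i\in X_0$. So $V_iX_{m-1}\subset Y$ for all $i\le m$, and $X_m\subset Y$ by (2). $\square$

**Proposition 13.** $A$ is $(n-1)$-transitive.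

*Proof.* Let $x_1,\dots,x_{n-1}$ be linearly independent, and let $O=\overline{\{(ax_1,\dots,ax_{n-1}):a\in A\}}\subset X^{n-1}$, a closed $A$-invariant subspace. Lemma 11, applied also to permuted tuples, shows that $O$ contains every tuple with some $e_p$ in one position and $0$ elsewhere. Apply $a\in A$ and take linear combinations: $O$ contains every tuple with one entry in $Y$ and $0$ elsewhere. By Lemma 12 and the density of $X_\infty$, every tuple with one arbitrary entry and $0$ elsewhere lies in $O$. So $O=X^{n-1}$. An independent tuple of length $k<n-1$ extends to an independent tuple of length $n-1$, since $\dim X=\infty$; project the dense set in $X^{n-1}$ onto the first $k$ coordinates. $\square$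

## 11. Order exactly $n$

*Proof of Theorem 2.* For $n=1$ use Proposition 1. Let $n\ge2$ and $\mathcal A=\mathcal A(\overline M)$, with $\overline M$ as constructed. It is strongly closed, and by Proposition 10 it is proper. As $\overline M\subset X^n$ is closed, the first condition in the definition of order $n$ holds. Suppose $\mathcal A\subset\mathcal A(M')$ with $M'\subset X^k$ closed and $k<n$. By Proposition 10, $A\subset\mathcal A\subset\mathcal A(M')$. Since $A$ is $(n-1)$-transitive and $k\le n-1$, Lemma 4 gives $\mathcal A(M')=B(X)$, so $\mathcal A(M')$ is not proper. Hence $\mathcal A$ has order $n$. Finally $X=\ell_1(B)\cong\ell_1$, and an isometric isomorphism carries all the notions involved from $X$ to $\ell_1$. $\square$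

The proof used only $A\subset\mathcal A\subset\mathcal A(\overline M)$ and that $\mathcal A$ is strongly closed. So every strongly closed algebra between the strong closure of $A$ and $\mathcal A(\overline M)$ has order $n$. In the language of Proposition 5: for every $n\ge2$ there is a subalgebra of $B(\ell_1)$ that is $(n-1)$-transitive but not $n$-transitive, and the set of orders of proper strongly closed subalgebras of $B(\ell_1)$ is all of $\mathbb N$.
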